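\title{Left topological groups of uncountable pseudocharacter are $\omega$-resolvable}

\begin{abstract}
We prove in ZFC that every left topological group of uncountable pseudocharacter can be partitioned into countably infinitely many dense subsets. The main tool is algebraic: given a countably complete filter and a map $h$ into a group $H$, one can extend the filter and find a map $\Phi:H\to H$ that recovers every $a\in H$ from $a\,h(y)$ for almost all $y$. We also show that $\omega$ can be replaced by $\omega_1$ if and only if no uncountable cardinal $\kappa$ carries a proper $\kappa$-complete $\omega_1$-saturated ideal containing all singletons.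
\end{abstract}

\section{Introduction}

All spaces in this paper are Hausdorff. For a cardinal $\lambda$, a space $X$ is \emph{$\lambda$-resolvable} if it can be partitioned into $\lambda$ dense subsets. It suffices to find $\lambda$ pairwise disjoint dense subsets, since the remaining points can be added to one of them. Equivalently, $X$ has a coloring with $\lambda$ colors such that every nonempty open set contains points of every color. The real line is $\omega$-resolvable, since the cosets of $\mathbb Q$ are pairwise disjoint and dense. The first obstruction is size: in a $\lambda$-resolvable space every nonempty open set has at least $\lambda$ points, so a space with an isolated point is not even $2$-resolvable.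

A topology on a group $G$ is \emph{left invariant} if every left translation $x\mapsto gx$ is continuous, and a \emph{left topological group} is a group with a left invariant topology. Multiplication and inversion need not be continuous. The inverse of $x\mapsto gx$ is $x\mapsto g^{-1}x$, so left translations are homeomorphisms and all points of $G$ look alike. One might hope that this homogeneity spreads colors evenly as soon as there are no isolated points. It does not: a coloring that shows all colors near the identity $e$ can be translated to any other point, but each translate is a different coloring, and we need one coloring that works at every point. Section~\ref{sec:idem} recalls a known example of a countable left topological group without isolated points that is not $2$-resolvable.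

So a stronger form of non-isolation is needed. The \emph{pseudocharacter} of $G$ is the least cardinality of a family of open sets whose intersection is a single point; by homogeneity the point may be taken to be $e$. Thus $G$ has uncountable pseudocharacter exactly when $\{e\}$ is not a $G_\delta$-set, that is, not a countable intersection of open sets. In such a group every nonempty $G_\delta$-set is uncountable: if a $G_\delta$-set $S\ni a$ were countable, then intersecting it with the open sets $G\setminus\{x\}$, $x\in S\setminus\{a\}$, would make $\{a\}$ a $G_\delta$-set. The size obstruction therefore vanishes for $\omega$ colors and even for $\omega_1$ colors. The following problem is posed in \cite{problem}.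

\begin{quote}
\emph{Let $G$ be a left topological group of uncountable pseudocharacter. Is $G$ $\omega$-resolvable?}
\end{quote}

The answer is known to be affirmative if $G$ is Abelian, which suggests the answer yes. This is the case.

\begin{theorem}\label{thm:main}
Every left topological group of uncountable pseudocharacter is $\omega$-resolvable.
\end{theorem}

The proof is in ZFC, and of the Hausdorff axiom it uses only that points are closed.

Since the open sets are uncountable, one might also guess that $G$ is always $\omega_1$-resolvable. The second theorem shows that this guess is equivalent to a statement of set theory. An \emph{ideal} on a set $X$ is a nonempty family $I$ of subsets of $X$ closed under subsets and finite unions. It is \emph{proper} if $X\notin I$, it is \emph{$\kappa$-complete} if it is closed under unions of fewer than $\kappa$ members, and it is \emph{$\omega_1$-saturated} if there are no $\omega_1$ pairwise disjoint subsets of $X$ outside $I$.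

\begin{theorem}\label{thm:omega1}
The following are equivalent:
\begin{enumerate}
\item[(i)] there is a left topological group of uncountable pseudocharacter that is not $\omega_1$-resolvable;
\item[(ii)] there are an uncountable cardinal $\kappa$ and a proper $\kappa$-complete ideal on $\kappa$ that contains all singletons and is $\omega_1$-saturated.
\end{enumerate}
Moreover, a group $G$ as in \textup{(i)} yields a cardinal $\kappa\le|G|$ as in \textup{(ii)}.
\end{theorem}

If no $\kappa$ as in (ii) exists, then $\omega$ can be replaced by $\omega_1$ in Theorem~\ref{thm:main}. If such a $\kappa$ exists, then $\omega$ is optimal. This happens, for example, if $\kappa$ is \emph{measurable}, that is, uncountable and carrying a nonprincipal ultrafilter $u$ closed under intersections of fewer than $\kappa$ members. The subsets of $\kappa$ not in $u$ then form an ideal as in (ii), because no two members of $u$ are disjoint.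

The method is as follows. The punctured $G_\delta$-neighborhoods of $e$ generate a countably complete filter of ``small steps'' $y$: if $a$ lies in an open set $V$, then so does $ay$ for almost all $y$. We construct a function $f:G\to\mathbb Z$ with $f(ay)=f(a)+1$ for many small steps $y$. Then $f$ takes all large values on every nonempty open set, and this gives the dense sets. To build $f$ we first build a map $\Phi:G\to G$ that undoes a step, $\Phi(ay)=a$, and then count applications of $\Phi$. Section~\ref{sec:model} shows this in a family of groups where $\Phi$ and $f$ can be written down. Section~\ref{sec:decode} constructs $\Phi$ in an arbitrary group, Section~\ref{sec:main} proves Theorem~\ref{thm:main}, and Section~\ref{sec:omega1} proves Theorem~\ref{thm:omega1}. Section~\ref{sec:examples} contains two further examples.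

\section{Filters and a model case}\label{sec:model}

\subsection{Countably complete filters}

A \emph{filter} on a set $Y$ is a nonempty family $F$ of subsets of $Y$ closed under supersets and finite intersections; it is \emph{proper} if $\emptyset\notin F$. A \emph{$\sigma$-filter} is a proper filter closed under countable intersections. A statement holds \emph{for $F$-a.e.\ $y$} if it holds for all $y$ in some member of $F$. A set $P\subseteq Y$ is \emph{$F$-positive} if it meets every member of $F$, or equivalently if $Y\setminus P\notin F$. For a $\sigma$-filter $F$ we use three facts.
\begin{enumerate}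
\item[(F1)] Countably many statements that hold $F$-a.e.\ hold simultaneously $F$-a.e., and every $F$-positive set (for instance $Y$) contains a point at which they all hold.
\item[(F2)] If $Y=\bigcup_{n<\omega}Y_n$, then some $Y_n$ is $F$-positive. Otherwise all $Y\setminus Y_n$ are in $F$, and their intersection is empty.
\item[(F3)] If $P$ is $F$-positive, then $F|P=\{A\subseteq Y: A\cup(Y\setminus P)\in F\}$ is a $\sigma$-filter containing $F\cup\{P\}$. It is proper because $Y\setminus P\notin F$, and it is closed under countable intersections because $\bigl(\bigcap_nA_n\bigr)\cup(Y\setminus P)=\bigcap_n\bigl(A_n\cup(Y\setminus P)\bigr)$.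
\end{enumerate}
The complements of the members of a proper ideal $I$ form a proper filter, and conversely. For an ideal $I$ we call its members \emph{null}; the positive sets of the dual filter are exactly the sets outside $I$, and ``a.e.'' means outside a null set.

\subsection{Boolean groups of finite sets}

For a set $W$ let $[W]^{<\omega}$ be the set of finite subsets of $W$. Under symmetric difference $\triangle$ it is a Boolean group: it is Abelian, its identity is $\emptyset$, and $s\triangle s=\emptyset$ for all $s$. Ordinals are identified with the sets of smaller ordinals.

Let $\kappa$ be an uncountable cardinal and $I$ a proper $\kappa$-complete ideal on $\kappa$ containing all singletons; the simplest case is $\kappa=\omega_1$ with the ideal of countable sets. Every subset of $\kappa$ of size less than $\kappa$ is null, and countable unions of null sets are null. Let $B_I$ be the group $[\kappa]^{<\omega}$, in which a set $V$ is called \emph{open} if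
\[
\text{for every } s\in V:\qquad s\triangle\{i\}\in V\ \text{ for a.e. } i<\kappa .
\]

\begin{proposition}\label{prop:BI}
The open sets make $B_I$ a left topological group of uncountable pseudocharacter.
\end{proposition}

\begin{proof}
The sets $\emptyset$ and $B_I$ are open, and unions of open sets are open. If $V_n$, $n<\omega$, are open and $s\in\bigcap_nV_n$, then $s\triangle\{i\}\in\bigcap_n V_n$ for all $i$ outside a countable union of null sets. So countable intersections of open sets are open; in particular we have a topology.

Let $V$ be open, $b\in B_I$, and $s\in b\triangle V=\{b\triangle v:v\in V\}$. Then $s\triangle b\in V$, so $(s\triangle b)\triangle\{i\}\in V$ for a.e.\ $i$, which says that $s\triangle\{i\}\in b\triangle V$. Thus $b\triangle V$ is open. It is the preimage of $V$ under translation by $b$, so the topology is invariant.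

For finite $E\subseteq\kappa$ the subgroup $U=[\kappa\setminus E]^{<\omega}$ is open, since $s\triangle\{i\}\in U$ for $s\in U$ and $i\notin E$. Given $a\ne b$, take $E=a\cup b$. The open sets $a\triangle U\ni a$ and $b\triangle U\ni b$ are disjoint: if $a\triangle s=b\triangle s'$ with $s,s'\in U$, then $a\triangle b=s\triangle s'\subseteq E\cap(\kappa\setminus E)=\emptyset$, so $a=b$. Hence the topology is Hausdorff.

The set $\{\emptyset\}$ is not open, because it contains no $\{i\}$ and $\kappa$ is not null. Since every $G_\delta$-set is open, $\{\emptyset\}$ is not a $G_\delta$-set.
\end{proof}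

The group $B_I$ is $\omega$-resolvable for a simple reason. Let $V$ be open and $s\in V$. For a.e.\ $i$ we have $s\triangle\{i\}\in V$ and $i\notin s$, so $V$ contains a set of size $|s|+1$. Repeating this, $V$ contains sets of every size $n\ge|s|$. If $C_0,C_1,\dots$ is a partition of $\omega$ into infinite sets, then the sets $\{s:|s|\in C_j\}$ partition $B_I$ into dense sets.

This argument rests on a coincidence: the topology is described by the steps $\{i\}$, and these are the free generators for which $|s|$ is the word length. A general left topological group comes with no such length. We therefore describe $|s|$ in a way that can be imitated. Put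
\[
\partial s=s\setminus\{\max s\}\quad(s\neq\emptyset),\qquad \partial\emptyset=\emptyset .
\]
For each $s$, the ordinals $i\le\max s$ form a null set, and $\partial(s\triangle\{i\})=s$ for all larger $i$. So $\partial$ recovers the starting point $s$ from the endpoint of almost every step, and $|s|$ is the number of applications of $\partial$ that lead from $s$ to $\emptyset$. The general proof has the same two parts: find a map that undoes steps, and count its iterates.

\section{The decoding lemma}\label{sec:decode}

\begin{lemma}[Decoding lemma]\label{lem:decode}
Let $H$ be a group, $F$ a $\sigma$-filter on a set $Y$, and $h:Y\to H$ a map. Then there are a $\sigma$-filter $F'\supseteq F$ on $Y$ and a map $\Phi:H\to H$ such that for every $a\in H$,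
\[
\Phi\bigl(a\,h(y)\bigr)=a\quad\text{for $F'$-a.e. } y .
\]
\end{lemma}

The filter $F'$ and the map $\Phi$ do not depend on $a$; only the exceptional set of $y$ does. Passing from $F$ to $F'$ cannot be avoided: for $H=Y=\mathbb Z/2\mathbb Z$, $h$ the identity map and $F=\{Y\}$, we would need $\Phi(0+1)=0$ and $\Phi(1+0)=1$. We shall apply the lemma with $Y=H$ and $h$ the identity map. The general $h$ is there for the induction, which keeps $Y$ and replaces $h$ by a map into a smaller group.

If $H$ is countable, the lemma is immediate: by (F2), $h$ has a constant value $b$ on a positive set, and $\Phi(x)=xb^{-1}$ works. The next two examples show the two ideas needed for uncountable $H$.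

\begin{example}\label{ex:omega1}
Let $H=[\omega_1]^{<\omega}$, with arbitrary $F$ and $h$. Now $h(y)$ may have several elements; some of them may run off to $\omega_1$ along $F$ while others stay bounded. We remove the first kind with $\partial$ and freeze the second kind. Let $m<\omega$ be least such that $\partial^m h(y)\subseteq\beta$ for all $y\in P$, for some positive set $P$ and some $\beta<\omega_1$. Such an $m$ exists, because by (F2) the size $|h(y)|$ equals some constant $k$ on a positive set, and there $\partial^kh(y)=\emptyset$. Since $[\beta]^{<\omega}$ is countable, we may shrink $P$, by (F2) applied to $F|P$, so that $\partial^mh(y)=b$ is constant on $P$. Put $F'=F|P$ and $\Phi(x)=\partial^mx\,\triangle\, b$.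

Let $a\in H$, say $a\subseteq\gamma<\omega_1$. If $m=0$, then $\Phi(a\triangle h(y))=a\triangle b\triangle b=a$ on $P$. If $m\ge1$, then by minimality of $m$ the set of $y$ with $\partial^{m-1}h(y)\subseteq\gamma$ is not positive. So for $F'$-a.e.\ $y$ the set $h(y)$ has at least $m$ elements and its $m$ largest elements are $\geq\gamma$. They are then also the $m$ largest elements of $a\triangle h(y)$. Hence $\partial^m(a\triangle h(y))=a\triangle\partial^mh(y)=a\triangle b$, and $\Phi(a\triangle h(y))=a$.
\end{example}

\begin{example}\label{ex:omega2}
Let $H=[\omega_2]^{<\omega}$, $Y=\omega_1$, $h(y)=\{y\}$, and let $F$ be the filter of sets with countable complement. Here $h$ is bounded, with values in the subgroup $[\omega_1]^{<\omega}$, but it is constant on no positive set. Removing the maximum fails: for $a=\{\omega_1\}$ it removes from $a\triangle h(y)=\{y,\omega_1\}$ the element of $a$. The remedy is to split $x=(x\setminus\omega_1)\triangle(x\cap\omega_1)$. A step does not change the first part, and the second part lies in the smaller group $[\omega_1]^{<\omega}$, where we can already decode. Put $\Phi(x)=(x\setminus\omega_1)\triangle\partial(x\cap\omega_1)$. Then $\Phi(a\triangle\{y\})=a$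 whenever $y$ exceeds all elements of $a\cap\omega_1$.
\end{example}

In the general proof the subgroups $[\alpha]^{<\omega}$ are replaced by a chain of subgroups $H_\alpha$, and both the removal of the maximum and the splitting in Example~\ref{ex:omega2} are expressed by cosets. Since $H$ need not be Abelian, the sides matter. The element $a$ is written on the left, so $\partial$ must cut on the right, and this requires right cosets. The bounded remainder of the step is written on the right, so the part of $a$ that it leaves unchanged is a left coset.

\begin{proof}[Proof of Lemma~\ref{lem:decode}]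
We argue by induction on $|H|$, for all $Y$, $F$, $h$ at once.

Let $H$ be countable. By (F2) some fiber $h^{-1}(b)$ is $F$-positive. Put $F'=F|h^{-1}(b)$ and $\Phi(x)=xb^{-1}$. For $y\in h^{-1}(b)\in F'$ we have $\Phi(a\,h(y))=abb^{-1}=a$.

Now let $|H|=\kappa>\omega$, and assume the lemma for all groups of cardinality less than $\kappa$.

\emph{Step 1: the operation $\partial$.} Enumerate $H=\{x_\xi:\xi<\kappa\}$ and let $H_\alpha$ be the subgroup generated by $\{x_\xi:\xi<\alpha\}$, for $\alpha<\kappa$. Then $H_0=\{e\}$, the chain is increasing with union $H$, $H_\alpha=\bigcup_{\xi<\alpha}H_\xi$ for limit $\alpha$, and $|H_\alpha|\le\max(|\alpha|,\omega)<\kappa$. For $x\ne e$, the least ordinal $\delta$ with $x\in H_\delta$ is neither $0$ nor a limit, so there is a unique \emph{rank} $r(x)=\alpha$ with $x\in H_{\alpha+1}\setminus H_\alpha$.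

The set $H_{\alpha+1}\setminus H_\alpha$ is a union of right cosets $H_\alpha x$. Choose one representative in each of them, for every $\alpha$. For $x\ne e$ let $t(x)$ be the representative of $H_{r(x)}x$, and put
\[
\partial x=x\,t(x)^{-1}\in H_{r(x)},\qquad \partial e=e .
\]
(For the chain $[\alpha]^{<\omega}$ the rank of $x$ is $\max x$, the sets of rank $\alpha$ form a single coset, and the representative $\{\alpha\}$ gives the $\partial$ of Section~\ref{sec:model}.) If $x\neq e$ and $\partial x\ne e$, then $\partial x\in H_{r(x)}$ gives $r(\partial x)<r(x)$. There is no infinite strictly decreasing sequence of ordinals, so for every $x$ there is $k<\omega$ with $\partial^kx=e$.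

\emph{Step 2: $\partial$ commutes with left factors of low rank.} We claim:
\begin{equation}\label{eq:one}
x\ne e,\ a\in H_{r(x)}\ \Longrightarrow\ \partial(ax)=a\,\partial x .
\end{equation}
Indeed, $ax$ lies in the coset $H_{r(x)}x\subseteq H_{r(x)+1}\setminus H_{r(x)}$, so $r(ax)=r(x)$ and $t(ax)=t(x)$, and $\partial(ax)=ax\,t(x)^{-1}$. Iterating, we get for $m\ge1$ and $\gamma<\kappa$:
\begin{equation}\label{eq:iter}
a\in H_\gamma,\ \partial^{m-1}x\notin H_\gamma\ \Longrightarrow\ \partial^m(ax)=a\,\partial^mx .
\end{equation}
To see this, note that $\partial^{m-1}x\ne e$, so none of $x,\partial x,\dots,\partial^{m-1}x$ equals $e$, and their ranks strictly decrease. The last rank is at least $\gamma$, because $\partial^{m-1}x$ lies in $H_{r(\partial^{m-1}x)+1}$ but not in $H_\gamma$. So $a\in H_{r(\partial^jx)}$ for all $j<m$, and \eqref{eq:one} gives $\partial(a\,\partial^jx)=a\,\partial^{j+1}x$ for $j=0,\dots,m-1$. Composing these equalities yields \eqref{eq:iter}.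

\emph{Step 3: how many times to apply $\partial$.} Too few applications leave an unbounded part of $h(y)$, and too many cut into $a$. The right number is the first at which the remainder is bounded on a positive set. Let $m<\omega$ be least such that there are an $F$-positive set $P$ and $\beta<\kappa$ with $\partial^mh(y)\in H_\beta$ for all $y\in P$. Such an $m$ exists: by Step 1, $Y$ is the union of the sets $\{y:\partial^kh(y)=e\}$, $k<\omega$, and one of them is $F$-positive by (F2). Fix $P$ and $\beta$, put $F_1=F|P$, and define $h_1:Y\to H_\beta$ by $h_1(y)=\partial^mh(y)$ for $y\in P$ and $h_1(y)=e$ for $y\notin P$. We claim that for every $a\in H$,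
\begin{equation}\label{eq:strip}
\partial^m\bigl(a\,h(y)\bigr)=a\,h_1(y)\quad\text{for $F_1$-a.e. } y .
\end{equation}
For $m=0$ this holds for all $y\in P$. Let $m\ge1$ and choose $\gamma$ with $a\in H_\gamma$. By minimality of $m$, the set $Q=\{y:\partial^{m-1}h(y)\in H_\gamma\}$ is not $F$-positive, so $Y\setminus Q\in F\subseteq F_1$ and $P\setminus Q\in F_1$. For $y\in P\setminus Q$, the equality in \eqref{eq:strip} is \eqref{eq:iter} with $x=h(y)$.

\emph{Step 4: descent to $H_\beta$.} Since $|H_\beta|<\kappa$, the inductive hypothesis for $H_\beta,F_1,h_1$ gives a $\sigma$-filter $F'\supseteq F_1\supseteq F$ and a map $\Phi_1:H_\beta\to H_\beta$ such that for each $b\in H_\beta$ we have $\Phi_1(b\,h_1(y))=b$ for $F'$-a.e.\ $y$. The map $\Phi_1$ decodes only elements of $H_\beta$, while $a$ ranges over $H$. As in Example~\ref{ex:omega2}, we split. Fix a set $T$ containing one element of each left coset $xH_\beta$, and write each $x\in H$ uniquely as $x=\tau(x)\eta(x)$ with $\tau(x)\in T$ and $\eta(x)\in H_\beta$. Define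
\[
\Phi(x)=\tau(\partial^mx)\;\Phi_1\bigl(\eta(\partial^mx)\bigr).
\]
Let $a\in H$. For $F'$-a.e.\ $y$, both \eqref{eq:strip} and $\Phi_1(\eta(a)h_1(y))=\eta(a)$ hold. For such $y$ put $z=\partial^m(a\,h(y))$. Then $z=\tau(a)\cdot\eta(a)h_1(y)$ with $\eta(a)h_1(y)\in H_\beta$, so $\tau(z)=\tau(a)$ and $\eta(z)=\eta(a)h_1(y)$ by uniqueness. Hence
\[
\Phi(a\,h(y))=\tau(a)\,\Phi_1\bigl(\eta(a)h_1(y)\bigr)=\tau(a)\eta(a)=a .\qedhere
\]
\end{proof}

Countable completeness of $F$ entered twice, both times through (F2): in the countable case and in the existence of $m$. Remark~\ref{rem:sigma} shows that the lemma is false for filters that are not countably complete.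

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{Small steps and predecessors}

The next proposition contains everything that we use about the topology of $G$.

\begin{proposition}\label{prop:pred}
Let $G$ be a left topological group of uncountable pseudocharacter. There are a $\sigma$-filter $F'$ on $G$ containing $G\setminus\{x\}$ for every $x\in G$ and a map $\Phi:G\to G$ such that for every open set $V$ and every $a\in V$,
\begin{equation}\label{eq:pred}
ay\in V\ \text{ and }\ \Phi(ay)=a\qquad\text{for $F'$-a.e. } y .
\end{equation}
\end{proposition}

\begin{proof}
Let $F_0$ be the family of all $A\subseteq G$ such that $A\cup\{e\}\supseteq\bigcap_{n<\omega}U_n$ for some open sets $U_n\ni e$. It is closed under supersets. It is closed under countable intersections, because $\bigl(\bigcap_kA_k\bigr)\cup\{e\}=\bigcap_k(A_k\cup\{e\})$ and countably many countable families of open sets form a countable family. It is proper: $\emptyset\in F_0$ would mean $\bigcap_nU_n=\{e\}$ for some open $U_n$, contrary to the hypothesis on the pseudocharacter. So $F_0$ is a $\sigma$-filter.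

We have $G\setminus\{e\}\in F_0$ (take all $U_n=G$), and $G\setminus\{x\}\in F_0$ for $x\ne e$ because points are closed. If $V$ is open and $a\in V$, then $a^{-1}V=\{y:ay\in V\}$ is the preimage of $V$ under a left translation. It is an open neighborhood of $e$, so it belongs to $F_0$.

Lemma~\ref{lem:decode} with $H=Y=G$, $F=F_0$ and $h$ the identity map gives $F'\supseteq F_0$ and $\Phi$ with $\Phi(ay)=a$ for $F'$-a.e.\ $y$, for every $a$. Together with $a^{-1}V\in F'$ this is \eqref{eq:pred}.
\end{proof}

Each hypothesis on $G$ was used once: uncountable pseudocharacter makes $F_0$ proper, closed points put the sets $G\setminus\{x\}$ into $F_0$, and left invariance puts $a^{-1}V$ into $F_0$. Removing $e$ in the definition of $F_0$ is essential. For the filter generated by the $G_\delta$-sets containing $e$, the decoding lemma has the useless solution in which $F'$ consists of all sets containing $e$ and $\Phi$ is the identity map.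

\subsection{Height functions}

Think of $\Phi(x)$ as the predecessor of $x$. We want a height $f$ with $f(x)=f(\Phi(x))+1$. In $B_I$ every point reaches $\emptyset$ under iteration of $\partial$, and one counts the steps. For a general map two things can happen. An orbit $x,\Phi(x),\Phi^2(x),\dots$ may never repeat; then heights decrease forever along it, so $f$ must take values in $\mathbb Z$. Or the orbit may enter a cycle; if $\Phi^n(x)=x$ with $n\geq1$, the equation would give $f(x)=f(x)+n$, so it must fail at some point of the cycle. One failure per cycle is enough.

\begin{lemma}\label{lem:height}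
Let $X$ be a set and $\Phi:X\to X$ a map. There are $f:X\to\mathbb Z$ and $E\subseteq X$ such that $|E\cap\Phi^{-1}(a)|\le1$ for each $a\in X$, and $f(x)=f(\Phi(x))+1$ for all $x\notin E$.
\end{lemma}

\begin{proof}
Let $x\sim x'$ if $\Phi^i(x)=\Phi^j(x')$ for some $i,j\ge0$. This relation is reflexive and symmetric. It is transitive: if also $\Phi^k(x')=\Phi^l(x'')$, then $\Phi^{i+k}(x)=\Phi^{j+k}(x')=\Phi^{j+l}(x'')$. Also $x\sim\Phi(x)$, so each class is closed under $\Phi$. We define $f$ and $E$ on each class separately. A point $z$ is \emph{periodic} if $\Phi^n(z)=z$ for some $n\ge1$.

Suppose the class has no periodic point. Fix $x_0$ in it, put no point of the class into $E$, and set $f(x)=i-j$ whenever $\Phi^i(x)=\Phi^j(x_0)$. If also $\Phi^{i'}(x)=\Phi^{j'}(x_0)$, then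
\[
\Phi^{i+j'}(x)=\Phi^{j+j'}(x_0)=\Phi^{i'+j}(x).
\]
If the exponents $i+j'$ and $i'+j$ were different, then $\Phi^n(x)$, with $n$ the smaller of them, would be periodic. So $i-j=i'-j'$, and $f$ is well defined. Replacing $(i,j)$ by $(i+1,j+1)$ we may assume $i\ge1$. Then $\Phi^{i-1}(\Phi(x))=\Phi^j(x_0)$, so $f(\Phi(x))=i-1-j=f(x)-1$.

Suppose the class has a periodic point $x_0$, with $\Phi^n(x_0)=x_0$ and $n\geq 1$. Put $x_0$, and no other point of the class, into $E$. For $x$ in the class we have $\Phi^i(x)=\Phi^j(x_0)$ for some $i,j$, and applying $\Phi^{jn-j}$ gives $\Phi^{i+jn-j}(x)=x_0$. Let $f(x)$ be the least $i\ge0$ with $\Phi^i(x)=x_0$. For $x\ne x_0$ we have $f(x)\ge1$, and $\Phi^{i}(\Phi(x))=x_0$ holds if and only if $\Phi^{i+1}(x)=x_0$, so $f(\Phi(x))=f(x)-1$.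

The set $E$ has at most one point in each class, and $\Phi^{-1}(a)$ is contained in the class of $a$.
\end{proof}

For $\Phi=\partial$ on $B_I$ there is one class, with the single periodic point $\emptyset$, and the lemma returns $E=\{\emptyset\}$ and $f(s)=|s|$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $F'$ and $\Phi$ from Proposition~\ref{prop:pred}, and $f$ and $E$ from Lemma~\ref{lem:height} with $X=G$. Let $V$ be open and $a\in V$. Since $y\mapsto ay$ is injective, at most one $y$ satisfies $ay\in E\cap\Phi^{-1}(a)$. As $F'$ contains the complements of singletons, for $F'$-a.e.\ $y$ we have \eqref{eq:pred} and $ay\notin E\cap\Phi^{-1}(a)$. For such $y$, which exists by (F1), the point $x=ay$ lies in $V$, satisfies $\Phi(x)=a$, and is not in $E$; hence $f(x)=f(a)+1$.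

So every $a\in V$ has a point $x\in V$ with $f(x)=f(a)+1$. By induction, $f(V)$ contains all integers $n\ge f(a)$.

Partition $\omega$ into infinite sets $C_0,C_1,\dots$ and put $A_j=f^{-1}(C_j)$. Each $C_j$ contains arbitrarily large integers, so $A_j$ meets every nonempty open set. The $A_j$ are pairwise disjoint dense sets, and adding $G\setminus\bigcup_jA_j$ to $A_0$ gives a partition of $G$ into countably infinitely many dense sets.
\end{proof}

\section{Uncountably many dense sets and saturated ideals}\label{sec:omega1}

\subsection{From a group to an ideal}

The height function counts steps, and counting gives only countably many colors. But $\Phi$ gives more: from $x=ay$ we recover $a=\Phi(x)$, and hence also the last step $y=\Phi(x)^{-1}x$. We can color $x$ by the location of its last step. For example, let $I$ be the ideal of countable subsets of $\omega_1$ and partition $\omega_1$ into uncountable sets $P_\xi$, $\xi<\omega_1$. The sets $D_\xi=\{s\neq\emptyset:\max s\in P_\xi\}$ are pairwise disjoint and dense in $B_I$: if $s$ lies in an open set $V$, then some $i\in P_\xi$ exceeds all elements of $s$ and satisfies $s\triangle\{i\}\in V$. In general, this works whenever $F'$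 has $\omega_1$ disjoint positive sets, and the failure of that is saturation.

\begin{proof}[Proof of Theorem~\ref{thm:omega1}, \textup{(i)}$\Rightarrow$\textup{(ii)} and the bound $\kappa\le|G|$]
Let $G$ be as in (i), and take $F'$ and $\Phi$ from Proposition~\ref{prop:pred}.

We first show that there are no pairwise disjoint $F'$-positive sets $P_\xi$, $\xi<\omega_1$. Suppose there are, and put $D_\xi=\{x\in G:\Phi(x)^{-1}x\in P_\xi\}$. These sets are pairwise disjoint. Let $V$ be open and $a\in V$. By (F1) there is $y\in P_\xi$ satisfying \eqref{eq:pred}. Then $x=ay\in V$ and $\Phi(x)^{-1}x=a^{-1}ay=y\in P_\xi$, so $x\in D_\xi\cap V$. Thus each $D_\xi$ is dense and $G$ is $\omega_1$-resolvable, a contradiction.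

Hence the dual ideal $I=\{G\setminus A:A\in F'\}$ on $G$ is proper, closed under countable unions, contains all singletons, and is $\omega_1$-saturated. It remains to move it to a cardinal $\kappa$ on which it becomes $\kappa$-complete. The set $G\notin I$ is a union of $|G|$ singletons, so there is a least cardinal $\kappa$ such that some union of $\kappa$ members of $I$ is not in $I$, and $\omega<\kappa\le|G|$. By minimality, $I$ is $\kappa$-complete. Choose $N_\xi\in I$, $\xi<\kappa$, with $\bigcup_\xi N_\xi\notin I$. Replacing $N_\xi$ by $N_\xi\setminus\bigcup_{\zeta<\xi}N_\zeta$ does not change the union, so we may assume that the $N_\xi$ are pairwise disjoint. For $A\subseteq\kappa$ put $N_A=\bigcup_{\xi\in A}N_\xi$, and let $J=\{A\subseteq\kappa:N_A\in I\}$. The map $A\mapsto N_A$ preserves inclusions, unions and disjointness. So $J$ is a $\kappa$-complete ideal, and $\omega_1$ pairwise disjoint sets outside $J$ would give $\omega_1$ pairwise disjoint sets outside $I$. Finally $\kappa\notin J$, and $\{\xi\}\in J$ for each $\xi$.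
\end{proof}

\subsection{Two properties of saturated ideals}

\begin{lemma}\label{lem:sat}
Let $\kappa$ and $I$ be as in Theorem~\ref{thm:omega1}\textup{(ii)}.
\begin{enumerate}
\item[(a)] $\kappa\ge\omega_2$; hence every union of at most $\omega_1$ null sets is null.
\item[(b)] If $P_\alpha$, $\alpha<\omega_1$, are positive sets, then some $i<\kappa$ lies in $P_\alpha$ for uncountably many $\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is Ulam's argument. Suppose $\kappa=\omega_1$. For each $\gamma<\omega_1$ fix an injection $e_\gamma:\gamma\to\omega$, and put $A_{n,\xi}=\{\gamma<\omega_1:\gamma>\xi,\ e_\gamma(\xi)=n\}$. For each $\xi$ the union $\bigcup_nA_{n,\xi}=\omega_1\setminus(\xi+1)$ has countable, hence null, complement, so it is positive. A countable union of null sets is null, so some $A_{n_\xi,\xi}$ is positive. Uncountably many $\xi$ share the same value $n_\xi=n$. For $\xi\ne\xi'$ the sets $A_{n,\xi}$ and $A_{n,\xi'}$ are disjoint, since each $e_\gamma$ is injective. This contradicts saturation. So $\omega_1<\kappa$, and $\kappa$-completeness gives the second statement.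

(b) Put $Q_\eta=\bigcup_{\alpha\ge\eta}P_\alpha$ for $\eta<\omega_1$. This is a decreasing sequence of positive sets, and we show that it stabilizes up to null sets: there is $\eta_0$ such that $Q_{\eta_0}\setminus Q_\eta$ is null for all $\eta>\eta_0$. Otherwise every $\theta<\omega_1$ has some $\theta^+>\theta$ with $Q_\theta\setminus Q_{\theta^+}$ positive. Define $\theta_0=0$, $\theta_{\nu+1}=\theta_\nu^+$, and $\theta_\nu=\sup_{\mu<\nu}\theta_\mu$ for limit $\nu<\omega_1$; these suprema are countable ordinals. For $\nu<\mu$ we have $Q_{\theta_\mu}\subseteq Q_{\theta_{\nu+1}}$, so the positive sets $Q_{\theta_\nu}\setminus Q_{\theta_{\nu+1}}$, $\nu<\omega_1$, are pairwise disjoint, contrary to saturation.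

By (a), the set $Q_{\eta_0}\setminus\bigcap_{\eta}Q_\eta=\bigcup_{\eta>\eta_0}(Q_{\eta_0}\setminus Q_\eta)$ is null. Since $Q_{\eta_0}$ is positive, there is $i\in\bigcap_\eta Q_\eta$. The set of $\alpha$ with $i\in P_\alpha$ is unbounded in $\omega_1$, hence uncountable.
\end{proof}

\begin{remark}
By part (a) and the last sentence of Theorem~\ref{thm:omega1}, a left topological group of uncountable pseudocharacter and cardinality $\omega_1$ is $\omega_1$-resolvable.
\end{remark}

\subsection{From an ideal to a group}

Let $\kappa$ and $I$ be as in (ii). We show that the model group $B_I$ is not $\omega_1$-resolvable, by finding for each coloring $c:B_I\to\omega_1$ an open set with only countably many colors. To see which set to take, ask which colors an open set $V\ni s$ cannot avoid. It contains the color $c(s)$. It contains $s\triangle\{i\}$ for a.e.\ $i$, so it contains every color that occurs on $s\triangle\{i\}$ for a positive set of $i$. Continuing, define $E_n(s)\subseteq\omega_1$ by $E_0(s)=\{c(s)\}$ and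
\[
E_{n+1}(s)=\{\xi<\omega_1:P^n_\xi(s)\text{ is positive}\},\qquad P^n_\xi(s)=\{i<\kappa:\xi\in E_n(s\triangle\{i\})\}.
\]
By induction on $n$, $E_n(s)\subseteq c(V)$ for every open $V\ni s$: if $\xi\in E_{n+1}(s)$, then some $i\in P^n_\xi(s)$ has $s\triangle\{i\}\in V$, and $\xi\in E_n(s\triangle\{i\})\subseteq c(V)$. So the colors in $\bigcup_nE_n(\emptyset)$ are unavoidable near $\emptyset$. We prove that there are countably many of them and that all other colors can be avoided at once. The set $E_1(s)$ is countable directly by saturation, as the sets $P^0_\xi(s)$ are pairwise disjoint. For $n\ge1$ the sets $P^n_\xi(s)$ overlap, and this is where Lemma~\ref{lem:sat}(b) is needed.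

\begin{proposition}\label{prop:color}
Let $\kappa$ and $I$ be as in Theorem~\ref{thm:omega1}\textup{(ii)}. For every $c:B_I\to\omega_1$ there is a nonempty open set $W\subseteq B_I$ with $c(W)$ countable.
\end{proposition}

\begin{proof}
\emph{All sets $E_n(s)$ are countable.} We use induction on $n$; the case $n=0$ holds by definition. Suppose $E_n(t)$ is countable for all $t$, but $E_{n+1}(s)$ contains distinct elements $\xi_\alpha$, $\alpha<\omega_1$. The sets $P^n_{\xi_\alpha}(s)$ are positive, so by Lemma~\ref{lem:sat}(b) some $i$ lies in $P^n_{\xi_\alpha}(s)$ for uncountably many $\alpha$. Then $E_n(s\triangle\{i\})$ contains uncountably many $\xi_\alpha$, a contradiction.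

\emph{For all $s$ and $n$, $E_n(s\triangle\{i\})\subseteq E_{n+1}(s)$ for a.e.\ $i$.} If the inclusion fails for $i$, then $i\in P^n_\xi(s)$ for some $\xi\notin E_{n+1}(s)$. For such $\xi$ the set $P^n_\xi(s)$ is null, and the union of these at most $\omega_1$ null sets is null by Lemma~\ref{lem:sat}(a).

Let $K=\bigcup_nE_n(\emptyset)$, a countable set, and let $W=\{s\in B_I:E_n(s)\subseteq K\text{ for all }n\}$. Then $\emptyset\in W$. If $s\in W$, then for a.e.\ $i$ we have $E_n(s\triangle\{i\})\subseteq E_{n+1}(s)\subseteq K$ for all $n$ simultaneously, so $s\triangle\{i\}\in W$. Thus $W$ is open. For $s\in W$ we have $c(s)\in E_0(s)\subseteq K$, so $c(W)\subseteq K$.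
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:omega1}, \textup{(ii)}$\Rightarrow$\textup{(i)}]
By Proposition~\ref{prop:BI}, $B_I$ is a left topological group of uncountable pseudocharacter. Suppose it is partitioned into dense sets $D_\xi$, $\xi<\omega_1$, and let $c(s)=\xi$ for $s\in D_\xi$. Then $c(W)=\omega_1$ for every nonempty open $W$, contrary to Proposition~\ref{prop:color}.
\end{proof}

\section{Two examples}\label{sec:examples}

\subsection{A topological group from a measurable cardinal}

For $B_I$ we proved only that translations are continuous. A measurable cardinal $\kappa$ gives an example for Theorem~\ref{thm:omega1}(i) that is a topological group. Recall that a \emph{normal measure} on $\kappa$ is a nonprincipal ultrafilter $u$ on $\kappa$, closed under intersections of fewer than $\kappa$ members, such that every function $g$ with $g(\alpha)<\alpha$ on a member of $u$ is constant on a member of $u$; every measurable cardinal carries one. Rowbottom's theorem \cite[Theorem~10.22]{jech} states that if $u$ is a normal measure on $\kappa$ and $c$ maps $[\kappa]^{<\omega}$ into a set of size less than $\kappa$, then there is $W\in u$ such that, for each $n$, $c$ is constant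 on the set $[W]^n$ of $n$-element subsets of $W$.

The subgroups $[W]^{<\omega}$, $W\in u$, of the Abelian group $[\kappa]^{<\omega}$ satisfy $[W]^{<\omega}\cap[W']^{<\omega}=[W\cap W']^{<\omega}$, so their cosets form a base of a group topology. It is Hausdorff, because a nonempty $s$ does not lie in $[\kappa\setminus s]^{<\omega}$ and $\kappa\setminus s\in u$. It has uncountable pseudocharacter, because $\bigcap_n[W_n]^{<\omega}=[\bigcap_nW_n]^{<\omega}\neq\{\emptyset\}$. We have $\omega_1<\kappa$ by Lemma~\ref{lem:sat}(a), so Rowbottom's theorem applies to every $c:[\kappa]^{<\omega}\to\omega_1$ and gives an open set $[W]^{<\omega}=\bigcup_n[W]^n$ on which $c$ takes countably many values. So this group is not $\omega_1$-resolvable.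

\subsection{Countable pseudocharacter}\label{sec:idem}

The following known example shows that in Theorem~\ref{thm:main} the hypothesis on the pseudocharacter cannot be dropped, even for groups without isolated points.

Let $G$ be a countably infinite Boolean group, written multiplicatively, so $g^2=e$ for all $g$. For $A\subseteq G$ put $x^{-1}A=\{y:xy\in A\}$. The set $\beta G$ of ultrafilters on $G$, with basic open sets $\{p:A\in p\}$, is compact, and it is a semigroup under
\[
A\in pq\iff\{x\in G:x^{-1}A\in q\}\in p ,
\]
in which each map $p\mapsto pq$ is continuous; such a semigroup is called right topological. The nonprincipal ultrafilters form a closed subset $\beta G\setminus G$. It is a subsemigroup: if $q$ is nonprincipal and $A$ is finite, then no $x^{-1}A$ is in $q$, so $A\notin pq$. We use the standard fact that a nonempty compact right topological semigroup contains an idempotent. Fix a nonprincipal $p$ with $p=pp$, and put $A^p=\{x:x^{-1}A\in p\}$.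

Call $V\subseteq G$ open if $a^{-1}V\in p$ for all $a\in V$. Since $p$ is a filter, this is a topology. It is left invariant: if $V$ is open and $a\in bV$, then $b^{-1}a\in V$, so $a^{-1}(bV)=(b^{-1}a)^{-1}V\in p$.

\emph{Each $A^p$ is clopen.} Let $a\in A^p$. Then $a^{-1}A\in p=pp$, so $\{x:x^{-1}a^{-1}A\in p\}\in p$, and this set equals $\{x:ax\in A^p\}=a^{-1}A^p$. So $A^p$ is open. Since $p$ is an ultrafilter, $G\setminus A^p=(G\setminus A)^p$, which is open as well.

\emph{The topology is Hausdorff.} Let $x\ne z$ and $g=z^{-1}x\ne e$. Choosing one point from each pair $\{y,gy\}$ gives a partition $G=S\sqcup gS$ with $g(gS)=S$, and after exchanging the two halves we may assume $S\in p$ and $gS\notin p$. For $A=xS$ we get $x^{-1}A=S\in p$ and $z^{-1}A=gS\notin p$. So the clopen set $A^p$ contains $x$ and not $z$.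

The point $e$ is not isolated because $\{e\}\notin p$, and $\{e\}=\bigcap_{x\ne e}(G\setminus\{x\})$ is a $G_\delta$-set because $G$ is countable.

\emph{$G$ is not $2$-resolvable.} Suppose $G=A\sqcup C$ with $A$ and $C$ dense. The set $A\cap A^p$ is open: for $a$ in it, $a^{-1}A\in p$ by definition of $A^p$, and $a^{-1}A^p\in p$ because $A^p$ is open. It misses the dense set $C$, so it is empty. The same argument with $A$ and $C$ exchanged gives $C\cap C^p=\emptyset$. Since $G=A^p\sqcup C^p$, we get $A\subseteq C^p$ and $C^p\subseteq G\setminus C=A$. So $A=C^p$ is a nonempty open set missing the dense set $C$, a contradiction.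

\begin{remark}\label{rem:sigma}
The same $p$ shows that Lemma~\ref{lem:decode} fails for filters that are not countably complete. Take $H=Y=G$, $F=p$ and $h$ the identity map. The only proper filter extending $p$ is $p$. Suppose that for every $a$ we have $\Phi(ay)=a$ for $p$-a.e.\ $y$. With $a=e$ we get $A=\Phi^{-1}(e)\in p=pp$, so $A^p\in p$, and $A^p$ contains some $a\ne e$. For this $a$ we have both $\Phi(ay)=e$ and $\Phi(ay)=a$ for $p$-a.e.\ $y$, a contradiction.
\end{remark}

\begin{thebibliography}{9}

\bibitem{jech}
Jech, \emph{Set Theory}, 3rd ed.

\bibitem{problem}
\emph{Resolvability of left topological groups},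
\texttt{https://elib.gsu.by/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 22218/\allowbreak 1/\allowbreak Protasov\_Resolvability.pdf}

\end{thebibliography}
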